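\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Every weakly neighborly polytope is rigid}


\begin{abstract}
A convex polytope is weakly neighborly if, for every $k\ge 0$, any $k+1$ of its vertices lie in a common face of dimension at most $2k$. We prove that the face lattice of a weakly neighborly polytope determines the oriented matroid of its vertices. The signs of a minimal affine dependence are detected by a homotopy class of maps into a deleted product $F\times F\setminus\Delta$, where $F$ is a face, and this class depends only on the face lattice. The argument gives a rigidity criterion that covers more than the weakly neighborly polytopes. We also show that the bound $2k$ cannot be relaxed to $2k+1$ for even a single $k\ge1$.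
\end{abstract}

\section{The question}

Let $P$ be a convex polytope. Its face lattice records which sets of vertices lie on common faces. Its \emph{oriented matroid} records more: the signs of the coefficients of all affine dependences among the vertices or, equivalently, the signs of the orientations of all affinely spanning $(d+1)$-tuples of vertices, up to a global sign, where $d=\dim P$. We call $P$ \emph{rigid} if the face lattice determines the oriented matroid: whenever $\varphi$ is an isomorphism from the face lattice of $P$ to that of a polytope $Q$, the induced bijection of vertices carries the sign patterns of affine dependences of $P$ exactly onto those of $Q$.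

Every simplex is rigid, since there are no dependences. Every polygon is rigid: the edges determine the cyclic order of the vertices up to reversal, and the cyclic order determines the orientations of all triples of vertices. In dimension $3$ rigidity already fails.

\begin{example}\label{ex:oct}
For real $\varepsilon$ of small absolute value let $O_\varepsilon$ be the convex hull of
\[
a^\pm=(\pm1,0,\varepsilon),\qquad b^\pm=(0,\pm1,0),\qquad c^\pm=(0,0,\pm1).
\]
$O_0$ is the regular octahedron. All its facets are triangles, so a small motion of its vertices does not change the face lattice (Lemma~\ref{lem:perturb}), and all $O_\varepsilon$ have the same face lattice. But $a^\pm,b^\pm$ are coplanar only for $\varepsilon=0$. Hence $O_0$ is not rigid.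
\end{example}

The octahedron fails because the dependence among $a^\pm,b^\pm$ is invisible in its faces: these four points lie in a plane, but the smallest face containing $a^+$ and $a^-$ is the whole octahedron. The following definition bounds the dimension of the smallest face that contains a given set of vertices. A polytope $P$ is \emph{weakly neighborly} if for every $k\ge0$ every set of $k+1$ vertices of $P$ is contained in a face of dimension at most $2k$. (For $k=0$ this says nothing. The polytope itself counts as a face.) Simplices and polygons are weakly neighborly. So is the triangular prism: any two of its vertices lie on a common $2$-face, and for $k\ge2$ the prism itself is a face of dimension $3\le 2k$. Lawrence polytopes are a special class of weakly neighborly polytopes.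

The number $2k$ is natural. Suppose that two disjoint sets of $k+1$ vertices are the positive and the negative part of an affine dependence, and that up to scaling this is the only affine dependence among these $2k+2$ vertices. Then the $2k+2$ vertices span an affine space of dimension $2k$. The relative interiors of the convex hulls of the two sets have a common point. A face containing one of the sets contains this point, and hence also the other set. So $2k$ is the least bound that permits such dependences, and under this bound the $2k+2$ vertices affinely span the smallest face that contains them. One may hope that then the faces tell everything about dependences. The question whether all weakly neighborly polytopes are rigid is asked in \cite{EWN}. The answer is yes.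

\begin{theorem}\label{thm:main}
Every weakly neighborly polytope is rigid.
\end{theorem}

The bound $2k$ cannot be weakened by $1$, even for just one $k\ge1$.

\begin{theorem}\label{thm:sharp}
For every $m\ge1$ there is a polytope that is not rigid and such that, for every $k\ne m$, every $k+1$ vertices lie in a face of dimension at most $2k$, while every $m+1$ vertices lie in a face of dimension at most $2m+1$.
\end{theorem}

Section~\ref{sec:wn} shows that in a weakly neighborly polytope it is easy to read off \emph{which} vertex sets are dependent. The difficulty lies in the signs. Section~\ref{sec:quad} explains the idea for them on a quadrilateral, Section~\ref{sec:transfer} carries it out in general, Section~\ref{sec:rigid} deduces a rigidity criterion and Theorem~\ref{thm:main}, and Section~\ref{sec:sharp} proves Theorem~\ref{thm:sharp}.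

\section{Faces, circuits, and perturbations}\label{sec:prelim}

\subsection*{Smallest faces}
For a nonempty set $A$ of vertices of $P$ let $G_A$ be the smallest face of $P$ containing $A$, that is, the intersection of all faces containing $A$. Recall that $\operatorname{relint}\operatorname{conv}A$ consists of the points $\sum_{a\in A}\alpha_a a$ with all $\alpha_a>0$ and $\sum\alpha_a=1$.

\begin{lemma}\label{lem:relint}
If $\operatorname{relint}\operatorname{conv}A$ and $\operatorname{relint}\operatorname{conv}B$ have a common point, then $G_A=G_B$.
\end{lemma}

\begin{proof}
Let $p=\sum\alpha_a a\in\operatorname{relint}\operatorname{conv}A$ with all $\alpha_a>0$. A face containing $A$ contains $p$. Conversely, let $p$ lie in a face given by $\ell=0$, where $\ell$ is an affine functional with $\ell\le0$ on $P$. Then $0=\ell(p)=\sum\alpha_a\ell(a)$ with all terms $\le0$, so $\ell=0$ on $A$. Hence $G_A$ is the smallest face containing $p$. If $p$ also lies in $\operatorname{relint}\operatorname{conv}B$, the same holds for $G_B$.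
\end{proof}

A face lattice isomorphism $\varphi$ from $P$ to $Q$ preserves dimensions, because dimension is rank minus one. We also write $\varphi$ for the induced bijection of vertices. Then $\varphi(G_A)=G_{\varphi(A)}$, where the second smallest face is taken in $Q$.

\subsection*{Circuits}
An affine dependence among the vertices is a relation $\sum\lambda_x x=0$, $\sum\lambda_x=0$. We write $\lambda^+$ and $\lambda^-$ for the sets of vertices with positive and with negative coefficient. A \emph{signed circuit} is a pair $(Y,Z)=(\lambda^+,\lambda^-)$ for some dependence $\lambda\ne0$ whose support $X=Y\sqcup Z$ is minimal with respect to inclusion; $X$ is a \emph{circuit}. Then the dependences supported on $X$ are the multiples of $\lambda$, proper subsets of $X$ are affinely independent, and $\dim\operatorname{aff}X=|X|-2$. Since $\sum\lambda_x=0$, both $Y$ and $Z$ are nonempty. After scaling so that $\sum_{y\in Y}\lambda_y=1$,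
\[
\sum_{y\in Y}\lambda_y\,y=\sum_{z\in Z}(-\lambda_z)\,z
\]
is a common point of $\operatorname{relint}\operatorname{conv}Y$ and $\operatorname{relint}\operatorname{conv}Z$. By Lemma~\ref{lem:relint},
\[
G_Y=G_Z\supseteq X .
\]
Moreover $|Y|,|Z|\ge2$: if $Y=\{y\}$, then $G_Y=\{y\}$, which does not contain $X$, and likewise for $Z$.

\begin{lemma}\label{lem:conformal}
Let $\mu\ne0$ be an affine dependence. There is a signed circuit $(Y,Z)$ with $Y\subseteq\mu^+$ and $Z\subseteq\mu^-$. Moreover, there are signed circuits $(Y_i,Z_i)$ with $\mu^+=\bigcup Y_i$ and $\mu^-=\bigcup Z_i$. Hence the signed circuits determine the oriented matroid.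
\end{lemma}

This is standard (Rockafellar); here is a proof.

\begin{proof}
Among the nonzero dependences $\nu$ with $\nu^+\subseteq\mu^+$ and $\nu^-\subseteq\mu^-$ choose one with minimal support. Suppose some dependence $\nu'\ne0$ has support strictly inside that of $\nu$. Replacing $\nu'$ by $-\nu'$ if necessary, $\nu_x\nu'_x>0$ for some $x$. Let $t$ be the minimum of $\nu_x/\nu'_x$ over all such $x$. Then $\nu-t\nu'$ is nonzero, its positive and negative parts are contained in $\nu^+$ and $\nu^-$, and its support is strictly smaller, a contradiction. So $(\nu^+,\nu^-)$ is a signed circuit.

For the second statement let $t$ be the minimum of $\mu_x/\nu_x$ over the support of $\nu$. Then $\mu-t\nu$ has positive and negative parts inside $\mu^+$ and $\mu^-$, and its support is smaller than that of $\mu$. By induction on the size of the support, it is zero or its parts are unions as required; and $\mu^\pm=\nu^\pm\cup(\mu-t\nu)^\pm$.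

Conversely, if signed circuits $(Y_i,Z_i)$ satisfy $\bigcup Y_i\cap\bigcup Z_i=\emptyset$, the sum of the corresponding dependences has sign pattern $(\bigcup Y_i,\bigcup Z_i)$. So the sign patterns of dependences are determined by the signed circuits.
\end{proof}

\subsection*{Perturbing simplicial polytopes}
The negative examples in this paper rest on the following standard fact. A polytope is \emph{simplicial} if all its facets are simplices.

\begin{lemma}\label{lem:perturb}
Let $P\subset\mathbb R^d$ be a simplicial $d$-polytope with vertices $v_1,\dots,v_r$. If $v_i'\in\mathbb R^d$ is sufficiently close to $v_i$ for each $i$, then $v_i\mapsto v_i'$ induces an isomorphism from the face lattice of $P$ to that of $Q=\operatorname{conv}\{v_1',\dots,v_r'\}$.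
\end{lemma}

\begin{proof}
For each facet of $P$, its $d$ vertices are affinely independent and all other vertices lie strictly on one side of its hyperplane. These are open conditions, so for a small perturbation the corresponding $d$ points span a facet of $Q$, a simplex with just these vertices. In particular all $v_i'$ are vertices of $Q$. A ridge (a face of codimension $2$) of such a facet of $Q$ corresponds to a ridge of $P$, which lies in two facets of $P$. The two corresponding facets of $Q$ contain the ridge, and a ridge lies in exactly two facets. So every facet of $Q$ that shares a ridge with a facet coming from $P$ also comes from $P$. Since any two facets of $Q$ are connected by a sequence of facets in which neighbors share ridges, all facets of $Q$ come from $P$. Finally, the proper faces of a polytope are the intersections of facets, so the sets of vertices of the facets determine the face lattice.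
\end{proof}

\section{Dependent sets of a weakly neighborly polytope}\label{sec:wn}

Weak neighborliness says precisely that
\begin{equation}\label{eq:wn}
\dim G_A\le 2|A|-2\qquad\text{for every nonempty vertex set }A .
\end{equation}

\begin{proposition}\label{prop:wn}
Let $P$ be weakly neighborly.
\begin{enumerate}
\item[(i)] If $A,B$ are disjoint nonempty vertex sets and $A\cup B$ is affinely independent, then $G_A\ne G_B$.
\item[(ii)] If $(Y,Z)$ is a signed circuit and $X=Y\cup Z$, then $|Y|=|Z|$ and $\dim G_Y=\dim G_Z=|X|-2$.
\item[(iii)] A vertex set $S$ is affinely dependent if and only if, for some $k$, a face of dimension $2k$ contains at least $2k+2$ elements of $S$.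
\end{enumerate}
\end{proposition}

\begin{proof}
(i) Suppose $G_A=G_B=G$. Then $G$ contains $|A|+|B|$ affinely independent points, so by \eqref{eq:wn}
\[
|A|+|B|\le\dim G+1\le 2\min(|A|,|B|)-1,
\]
which is impossible.

(ii) Put $F=G_Y=G_Z\supseteq X$. Then
\[
|X|-2=\dim\operatorname{aff}X\le\dim F\le 2|Y|-2,
\]
so $|Z|\le|Y|$. By symmetry $|Y|=|Z|$. Thus $|X|-2=2|Y|-2$, and equality holds throughout.

(iii) Any $2k+2$ points of a $2k$-dimensional space are affinely dependent. Conversely, a dependent set $S$ contains a circuit $X=Y\cup Z$. By (ii), $G_Y$ has dimension $2k$ with $k=|Y|-1$ and contains the $2k+2$ elements of $X$.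
\end{proof}

For instance, every circuit of a polytope combinatorially equivalent to the triangular prism consists of the four vertices of one of its three quadrilaterals.

If $\varphi$ is a face lattice isomorphism from a weakly neighborly $P$ to $Q$, then $Q$ is weakly neighborly too. So (iii), applied to both polytopes, shows that $\varphi$ preserves dependent sets, hence circuits. What remains is to show that it preserves the signs on each circuit. By (ii) the signs split a circuit $X$ into two halves of $k+1$ elements each, whose convex hulls meet. But $2k+2$ elements can be split into halves in several ways, and we must see that the splitting given by the signs in $P$ is also the one given by the signs in $Q$. The next section does this for $k=1$.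

\section{The quadrilateral}\label{sec:quad}

Let $F$ be a quadrilateral with vertices $1,2,3,4$ in counterclockwise order. Why do the segments $[1,3]$ and $[2,4]$ cross? Here is an argument that generalizes.

Consider the pairs $(x,y)\in[1,3]\times[2,4]$, which form a square. If the segments were disjoint, $x-y$ would be nonzero on the whole square, so the direction of $x-y$ would have winding number $0$ along the boundary of the square. Now follow the boundary:
\[
(1,2)\to(1,4)\to(3,4)\to(3,2)\to(1,2).
\]
On the first side $x$ is the vertex $1$, while $y$ runs from $2$ to $4$. Since $1$ is a vertex, $y\ne1$, and the direction of $1-y$ stays in a cone whose angle is the interior angle at $1$, less than $\pi$. So it turns counterclockwise from the direction of $1-2$ to that of $1-4$ exactly by the interior angle at~$1$. On the second side $y$ stays at $4$ and $x$ runs from $1$, the vertex after $4$, to $3$, the vertex before $4$; the direction of $x-4$ turns counterclockwise by the interior angle at $4$. In the same way the third and fourth sides contribute the interior angles at $3$ and $2$. In total the direction turns by the sum of the interior angles, which is $2\pi$. The winding number is $1$, so the segments cross.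

Two features carry over. First, the map $(x,y)\mapsto x-y$ does not vanish on the \emph{boundary} of the square, and this was seen from the faces alone. Second, the winding number is determined by the faces: on the side $\{1\}\times[2,4]$ it does not matter which path $y$ takes from $2$ to $4$ in $F\setminus\{1\}$. In higher dimensions there is no sum of angles to compute. But we do not need one: it suffices to know that the pairs $(x,y)$ are confined, on each cell of the boundary, to a contractible set given by the faces, such as $\{1\}\times(F\setminus\{1\})$. Then the homotopy class is the same for all polytopes with the same faces, and in one of them, where the crossing is given, it is nontrivial.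

\section{Transfer of circuits}\label{sec:transfer}

The theorem of this section holds for single circuits of arbitrary polytopes. It has two conditions. Condition (C2) plays the part of the two features just described: it ensures that paired points do not coincide on the boundary, and that the sets to which the pairs are confined are contractible. Condition (C1) ensures that the homotopy class is nontrivial in $P$.

\begin{theorem}\label{thm:transfer}
Let $(Y,Z)$ be a signed circuit of a polytope $P$, let $X=Y\cup Z$ and $F=G_Y=G_Z$. Assume
\begin{enumerate}
\item[\textup{(C1)}] $\dim F=|X|-2$;
\item[\textup{(C2)}] $G_A\ne G_B$ for all nonempty $A\subseteq Y$, $B\subseteq Z$ with $(A,B)\ne(Y,Z)$.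
\end{enumerate}
Then for every face lattice isomorphism $\varphi$ from $P$ to a polytope $Q$, the pair $(\varphi(Y),\varphi(Z))$ is a signed circuit of $Q$.
\end{theorem}

\begin{proof}
Let $n=|X|-2=\dim F$; then $n\ge2$, since $|Y|,|Z|\ge2$. Put $F'=\varphi(F)$ and
\[
E=(F\times F)\setminus\Delta,\qquad E'=(F'\times F')\setminus\Delta,
\]
where $\Delta$ is the diagonal. Since the images of $Y$ and $Z$ in $Q$ need not be affinely independent a priori, we use abstract simplices $\Delta_Y$ and $\Delta_Z$ with vertex sets $Y$ and $Z$, and the affine maps
\[
\pi:\Delta_Y,\Delta_Z\to F,\quad \pi(x)=x,\qquad\qquad \pi':\Delta_Y,\Delta_Z\to F',\quad \pi'(x)=\varphi(x)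
\]
determined by these values on vertices. The product $\Delta_Y\times\Delta_Z$ is a polytope of dimension $|Y|+|Z|-2=n$. Its boundary $K$ is an $(n-1)$-sphere. The cells of $K$ are the products $\Delta_A\times\Delta_B$ with nonempty $A\subseteq Y$, $B\subseteq Z$ and $(A,B)\ne(Y,Z)$.

\medskip\noindent\emph{Step 1: on $K$ no two paired points coincide.} We claim that $\pi\times\pi$ maps $K$ into $E$ and $\pi'\times\pi'$ maps $K$ into $E'$. Let $(\alpha,\beta)\in K$, and let $A,B$ be the supports of $\alpha,\beta$, so that $(A,B)\ne(Y,Z)$. If $\pi(\alpha)=\pi(\beta)$, this point lies in $\operatorname{relint}\operatorname{conv}A\cap\operatorname{relint}\operatorname{conv}B$, and $G_A=G_B$ by Lemma~\ref{lem:relint}, contrary to (C2). If $\pi'(\alpha)=\pi'(\beta)$, then in the same way $G_{\varphi(A)}=G_{\varphi(B)}$ in $Q$, that is, $\varphi(G_A)=\varphi(G_B)$, and again (C2) is violated. So we have maps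
\[
f=(\pi\times\pi)|_K:K\to E,\qquad f'=(\pi'\times\pi')|_K:K\to E'.
\]

\noindent\emph{Step 2: contractible carriers.} For a cell $\sigma=\Delta_A\times\Delta_B$ of $K$ let
\[
C(\sigma)=(G_A\times G_B)\setminus\Delta\ \subseteq E .
\]
Clearly $f(\sigma)\subseteq C(\sigma)$, and $C(\tau)\subseteq C(\sigma)$ whenever $\tau\subseteq\sigma$. We claim that $C(\sigma)$ is star-shaped. The set $H=G_A\cap G_B$ is a face, possibly empty. Since $G_A\ne G_B$, it is a proper face of $G_A$ or of $G_B$. Suppose it is a proper face of $G_A$; the other case is the same with the two coordinates interchanged. Choose $p\in\operatorname{relint}G_A\times\operatorname{relint}G_B$ and let $q\in C(\sigma)$. For $0\le t<1$ the first coordinate of $(1-t)p+tq$ lies in $\operatorname{relint}G_A$, hence not in $H$. A point of $(G_A\times G_B)\cap\Delta$ has both coordinates in $H$. So $(1-t)p+tq\in C(\sigma)$, and this holds for $t=1$ as well. Thus $C(\sigma)$ is star-shaped with center $p$.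

\medskip\noindent\emph{Step 3: the homotopy class depends only on the faces.} To compare $f$ and $f'$ we need a map from $F'$ to $F$ that respects faces. Choose a point $b_G$ in the relative interior of each nonempty face $G$ of $F$, and a point $b'_{\varphi(G)}$ in that of $\varphi(G)$. These points are the vertices of barycentric subdivisions of $F$ and $F'$, whose simplices correspond to chains of faces. Sending $b'_{\varphi(G)}$ to $b_G$ and extending affinely on simplices gives a homeomorphism $h:F'\to F$ with $h(\varphi(G))=G$ for every face $G$ of $F$. As $h$ is injective, $h\times h$ maps $E'$ into $E$. Consider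
\[
f_0=f\quad\text{and}\quad f_1=(h\times h)\circ f'\qquad\text{from $K$ to $E$.}
\]
For $\sigma=\Delta_A\times\Delta_B$ we have $f'(\sigma)\subseteq(\varphi(G_A)\times\varphi(G_B))\setminus\Delta$, so both $f_0(\sigma)$ and $f_1(\sigma)$ lie in $C(\sigma)$. We construct a homotopy from $f_0$ to $f_1$ on $\sigma\times[0,1]$ with values in $C(\sigma)$, by induction on $\dim\sigma$. On $\sigma\times\{0\}$ and $\sigma\times\{1\}$ it is given by $f_0$ and $f_1$. On $\tau\times[0,1]$, for each cell $\tau\subsetneq\sigma$, it has been constructed with values in $C(\tau)\subseteq C(\sigma)$. So it is given on the boundary of the ball $\sigma\times[0,1]$ with values in $C(\sigma)$, and it extends to the ball by coning to a center $p$ of the star-shaped set $C(\sigma)$. Hence $f_0$ and $f_1$ are homotopic in $E$.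

\medskip\noindent\emph{Step 4: $f$ is not null-homotopic.} This is where (C1) is used. Let $V$ be the linear space parallel to $\operatorname{aff}F$, so $\dim V=n$, and consider the affine map
\[
D:\Delta_Y\times\Delta_Z\to V,\qquad D(\alpha,\beta)=\pi(\alpha)-\pi(\beta).
\]
It is injective. Indeed, if $D(\alpha,\beta)=D(\alpha',\beta')$, then
\[
\sum_{y\in Y}(\alpha_y-\alpha_y')\,y-\sum_{z\in Z}(\beta_z-\beta_z')\,z=0
\]
is an affine dependence on $X$ whose coefficients on $Y$ sum to $0$. It is a multiple of the dependence $\lambda$ defining $(Y,Z)$, and $\sum_{y\in Y}\lambda_y>0$, so it is the zero multiple. Since $\Delta_Y\times\Delta_Z$ and $V$ both have dimension $n$, $D$ is a homeomorphism onto a full-dimensional polytope $R\subset V$ and takes $K$ onto $\partial R$. Now $0\in R$ because $\operatorname{conv}Y$ and $\operatorname{conv}Z$ meet, and $0\notin D(K)=\partial R$ by Step~1. Hence $0$ is an interior point of $R$. Let $S^{n-1}$ be the unit sphere of $V$ for some norm and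
\[
g:E\to S^{n-1},\qquad g(x,y)=\frac{x-y}{\|x-y\|}.
\]
Then $g\circ f$ is $D|_K$ followed by the radial projection $\partial R\to S^{n-1}$, so it is a homeomorphism from $K$ onto $S^{n-1}$. Such a map between $(n-1)$-spheres is not null-homotopic. Hence $f$ is not null-homotopic in $E$.

\medskip\noindent\emph{Step 5: the crossing in $Q$.} Suppose that $\operatorname{conv}\varphi(Y)$ and $\operatorname{conv}\varphi(Z)$ are disjoint. Then $\pi'\times\pi'$ maps the whole ball $\Delta_Y\times\Delta_Z$ into $E'$, so $f'$ is null-homotopic in $E'$. Then $f_1=(h\times h)\circ f'$ is null-homotopic in $E$, and by Step~3 so is $f$, contrary to Step~4. So there is $(\alpha,\beta)\in\Delta_Y\times\Delta_Z$ with $\pi'(\alpha)=\pi'(\beta)$. By Step~1 no such pair lies in $K$; that is, every such pair has supports exactly $Y$ and $Z$. Thus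
\[
\sum_{y\in Y}\alpha_y\,\varphi(y)-\sum_{z\in Z}\beta_z\,\varphi(z)=0
\]
is an affine dependence in $Q$ with sign pattern $(\varphi(Y),\varphi(Z))$. By Lemma~\ref{lem:conformal} there is a signed circuit $(Y_0,Z_0)$ of $Q$ with $Y_0\subseteq\varphi(Y)$ and $Z_0\subseteq\varphi(Z)$. After scaling, its coefficients give a pair $(\alpha,\beta)$ with $\pi'(\alpha)=\pi'(\beta)$ and supports $\varphi^{-1}(Y_0)$ and $\varphi^{-1}(Z_0)$. As just seen, these supports are $Y$ and $Z$, so $(Y_0,Z_0)=(\varphi(Y),\varphi(Z))$.
\end{proof}

\begin{remark}[Neither condition can be omitted]
The octahedra $O_\varepsilon$ of Example~\ref{ex:oct} show this. In each of them $G_{\{a^+,a^-\}}=G_{\{b^+,b^-\}}=O_\varepsilon$, because opposite vertices lie on no common facet.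

For $\varepsilon=0$, $(\{a^\pm\},\{b^\pm\})$ is a signed circuit. It satisfies (C2): if $A$ or $B$ is a single vertex, $G_A$ and $G_B$ are two distinct vertices or a vertex and $O_0$. But (C1) fails, as $\dim O_0=3>2$. The conclusion also fails, since for $\varepsilon\ne0$ the four points are affinely independent.

For $\varepsilon>0$ the relation
\[
\tfrac12(a^++a^-)=\varepsilon c^++\tfrac{1-\varepsilon}2(b^++b^-)
\]
shows that $(\{a^\pm\},\{b^\pm,c^+\})$ is a signed circuit; its support is minimal because all coefficients are nonzero and the five points span $\mathbb R^3$, so that they have only one dependence up to scaling. It satisfies (C1), as $3=5-2$, but not (C2), as $G_{\{a^\pm\}}=G_{\{b^\pm\}}$. For $\varepsilon<0$, with $s=|\varepsilon|/(1+|\varepsilon|)$, we have instead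
\[
\tfrac12(b^++b^-)=s\,c^++\tfrac{1-s}2(a^++a^-),
\]
so the signed circuit on the same five vertices is $(\{b^\pm\},\{a^\pm,c^+\})$. Hence the conclusion of Theorem~\ref{thm:transfer} fails for $P=O_\varepsilon$ and $Q=O_{-\varepsilon}$ with $\varepsilon>0$.
\end{remark}

\section{Rigidity}\label{sec:rigid}

Theorem~\ref{thm:transfer} sends circuits of $P$ to circuits of $Q$. For rigidity we must also exclude that $Q$ has additional circuits. A count of dimensions does this.

\begin{theorem}\label{thm:criterion}
If every signed circuit of a polytope $P$ satisfies \textup{(C1)} and \textup{(C2)} of Theorem~\textup{\ref{thm:transfer}}, then $P$ is rigid.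
\end{theorem}

\begin{proof}
Let $\varphi$ be a face lattice isomorphism from $P$ to $Q$ and $d=\dim P=\dim Q$. By Theorem~\ref{thm:transfer}, $\varphi$ maps signed circuits of $P$ to signed circuits of $Q$. Call a set of $d+1$ affinely independent vertices a basis. We show that a set $B$ of $d+1$ vertices of $P$ is a basis if and only if $\varphi(B)$ is a basis of $Q$.

Let $B$ be a basis of $P$, and let $e\notin B$ be a vertex. The set $B\cup\{e\}$ is dependent and $B$ is not, so there is a circuit $X_e$ with $e\in X_e\subseteq B\cup\{e\}$. Since $\varphi(X_e)$ is a circuit of $Q$, the point $\varphi(e)$ lies in $\operatorname{aff}\varphi(X_e\setminus\{e\})\subseteq\operatorname{aff}\varphi(B)$. So $\operatorname{aff}\varphi(B)$ contains all vertices of $Q$. The $d+1$ points of $\varphi(B)$ span a $d$-dimensional space, and therefore form a basis.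

If $B$ is not a basis of $P$, it contains a circuit of $P$. Then $\varphi(B)$ contains a circuit of $Q$ and is not a basis.

A vertex set is affinely independent if and only if it is contained in a basis, and circuits are the minimal dependent sets. So $\varphi$ gives a bijection between the circuits of $P$ and those of $Q$. A circuit $X=Y\cup Z$ carries just the two signed circuits $(Y,Z)$ and $(Z,Y)$, and these are mapped to signed circuits of $Q$. Hence the signed circuits of $P$ and $Q$ correspond under $\varphi$, and by Lemma~\ref{lem:conformal} the oriented matroids do.
\end{proof}

\begin{proof}[Proof of Theorem~\textup{\ref{thm:main}}]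
Let $(Y,Z)$ be a signed circuit of a weakly neighborly polytope. Condition (C1) is Proposition~\ref{prop:wn}(ii). If $A\subseteq Y$ and $B\subseteq Z$ are nonempty and $(A,B)\ne(Y,Z)$, then $A\cup B$ is a proper subset of the circuit $Y\cup Z$, hence affinely independent, and $G_A\ne G_B$ by Proposition~\ref{prop:wn}(i). This is (C2). Now apply Theorem~\ref{thm:criterion}.
\end{proof}

\begin{remark}[How the faces see the signs]
Let $X$ be a circuit of a weakly neighborly polytope, let $F=G_X$, and let $X=Y'\sqcup Z'$ be \emph{any} partition into two nonempty sets. By Proposition~\ref{prop:wn}(i), (C2) holds for $(Y',Z')$. Steps 1--3 of the proof of Theorem~\ref{thm:transfer} use nothing else about $(Y,Z)$ than (C2) and that the sets lie in $F$. So the map $f$ for $(Y',Z')$ is defined, and up to the identification by $h\times h$ its homotopy class depends only on the face lattice. If $(Y',Z')$ is a signed circuit, then $f$ is not null-homotopic by Step~4. Otherwise $\operatorname{conv}Y'$ and $\operatorname{conv}Z'$ are disjoint: a common point would give a nonzero dependence on $X$ with positive part in $Y'$ and negative part in $Z'$, its support would be all of $X$, and $(Y',Z')$ would be a signed circuit. Then $f$ extends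 to the ball $\Delta_{Y'}\times\Delta_{Z'}$ with values in $E$ and is null-homotopic. This distinguishes the splitting given by the signs from all others.
\end{remark}

\begin{example}[The converse of Theorem~\ref{thm:main} fails]
Let $1,2,3$ be the vertices of a triangle in the plane $\mathbb R^2\times\{0\}$ with the origin in its interior, and let $a=(0,0,1)$, $b=(0,0,-1)$. The convex hull of these points is a triangular bipyramid. Its nonempty proper faces are the vertices, the edges of the triangle $123$, and the edges and triangles that join a vertex or an edge of the triangle $123$ to one apex. Any four of the vertices are affinely independent: this is clear for $1,2,3$ and one apex, and for $a,b,i,j$ it holds because the origin is not on the line $ij$. The segment $[a,b]$ meets the interior of the triangle $123$, so $(\{a,b\},\{1,2,3\})$ is the only signed circuit up to exchanging the two parts.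

No proper face contains $a$ and $b$, so $G_{\{a,b\}}$ is the whole polytope, of dimension $3=5-2$, and (C1) holds. For (C2), let $A\subseteq\{a,b\}$ and $B\subseteq\{1,2,3\}$ be nonempty and not both full. If $|A|=1$, then $G_A$ is an apex, while $G_B$ contains one of $1,2,3$. If $A=\{a,b\}$, then $B\ne\{1,2,3\}$, so $G_B$ is a vertex or an edge and $G_A$ is the whole polytope. By Theorem~\ref{thm:criterion} the bipyramid is rigid. It is not weakly neighborly, since $a$ and $b$ lie on no common face of dimension at most $2$. So Theorem~\ref{thm:criterion} covers strictly more polytopes than Theorem~\ref{thm:main}.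
\end{example}

\section{Sharpness of the bound}\label{sec:sharp}

To prove Theorem~\ref{thm:sharp} we look for a simplicial polytope with a hidden dependence, as in the octahedron, but with as many small faces as possible. By Lemma~\ref{lem:perturb} a perturbation destroys the dependence without changing the face lattice. We start from a cyclic polytope in dimension $2m$ and split one of its vertices into two points, one above and one below. The remaining vertices lie in a hyperplane, and they carry the dependence.

We recall the facts on cyclic polytopes that we need (Gale; see \cite{Ziegler}). Choose distinct real numbers $t_1,\dots,t_{2m+3}$ and let $N$ be the convex hull of the points $(t_i,t_i^2,\dots,t_i^{2m})\in\mathbb R^{2m}$. The values of affine functionals at these points are the values at the $t_i$ of real polynomials of degree at most $2m$.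
\begin{itemize}
\item A nonzero polynomial of degree at most $2m$ has at most $2m$ zeros. So a nonzero affine functional vanishes at no more than $2m$ of the points. Hence any $2m+1$ of them are affinely independent, every proper face of $N$ contains at most $2m$ of them, and $N$ is simplicial of dimension $2m$.
\item Let $R$ be a set of at most $m$ of the points, and let $I$ be the set of their indices. The polynomial $-\prod_{i\in I}(t-t_i)^2$ has degree at most $2m$. It gives an affine functional that is $\le0$ on $N$ and vanishes on exactly those of the points that lie in $R$. For $R=\emptyset$ it is the constant $-1$. In particular, as $m\ge1$, all the points are vertices of $N$.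
\end{itemize}

\begin{proof}[Proof of Theorem~\textup{\ref{thm:sharp}}]
Translate $N$ so that one of its vertices is $o=0$. Let $W$ be the set of the other $2m+2$ vertices, viewed in $\mathbb R^{2m}\times\{0\}\subset\mathbb R^{2m+1}$, and let
\[
p=(0,1),\qquad q=(0,-1),\qquad P=\operatorname{conv}(W\cup\{p,q\}).
\]
Since $W$ affinely spans $\mathbb R^{2m}\times\{0\}$, $\dim P=2m+1$. An affine functional on $\mathbb R^{2m+1}$ has the form $\ell(x,t)=\ell_0(x)+ct$ with $\ell_0$ affine on $\mathbb R^{2m}$. With $b=\ell_0(o)$ we have
\[
\ell(p)=b+c,\qquad \ell(q)=b-c,\qquad \ell=\ell_0\text{ on }W.
\]

\medskip\noindent\emph{Small sets are faces.} Let $R\subseteq W\cup\{p,q\}$ with $1\le|R|\le m$. We find $\ell\le0$ on $P$ whose zero set on $W\cup\{p,q\}$ is $R$.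
\begin{itemize}
\item If $p,q\in R$, choose $\ell_0\le0$ on $N$ vanishing on exactly the vertices in $(R\setminus\{p,q\})\cup\{o\}$, at most $m-1$ in number, and $c=0$. Then $\ell(p)=\ell(q)=b=0$.
\item If $p\in R$ and $q\notin R$, choose $\ell_0\le0$ on $N$ vanishing on exactly the vertices in $R\setminus\{p\}$. Then $b<0$. With $c=-b$ we get $\ell(p)=0$ and $\ell(q)=2b<0$. If $q\in R$ and $p\notin R$, choose $\ell_0$ vanishing on exactly the vertices in $R\setminus\{q\}$ and take $c=b$ instead.
\item If $p,q\notin R$, choose $\ell_0\le0$ on $N$ vanishing on exactly the vertices in $R$, and $c=0$. Then $\ell(p)=\ell(q)=b<0$.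
\end{itemize}
With $|R|=1$ this shows that the vertex set of $P$ is $W\cup\{p,q\}$. In general, every set of at most $m$ vertices is the vertex set of a face of $P$.

\medskip\noindent\emph{$P$ is simplicial.} Let $\ell\le0$ on $P$ define a facet with vertex set $S$. Then $b=\frac12(\ell(p)+\ell(q))\le0$, so $\ell_0\le0$ at all vertices of $N$, hence on $N$. If $\ell_0\equiv0$, then $\ell(p)=c\le0$ and $\ell(q)=-c\le0$, so $\ell\equiv0$, which is impossible. So $\ell_0$ vanishes on a proper, possibly empty, face of $N$. Let $T$ be its vertex set; then $|T|\le2m$ and $S\cap W=T\setminus\{o\}$. If $p,q\in S$, then $b+c=b-c=0$, so $b=0$ and $o\in T$, whence $|S|=|T|-1+2\le2m+1$. Otherwise $S$ contains at most one of $p,q$, and $|S|\le|T|+1\le2m+1$. A facet of $P$ has dimension $2m$ and thus at least $2m+1$ vertices. So each facet has exactly $2m+1$ vertices and is a simplex.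

\medskip\noindent\emph{Dimensions of faces.} If $k+1\le m$, any $k+1$ vertices are the vertex set of a face, which is a simplex of dimension $k\le2k$ since $P$ is simplicial. If $k\ge m+1$, the face $P$ has dimension $2m+1\le2k$. For $k=m$, any $m+1$ vertices lie in the face $P$ of dimension $2m+1$.

\medskip\noindent\emph{$P$ is not rigid.} Choose $w\in W$ and replace it by $w'=w+(0,\varepsilon)$ with small $\varepsilon>0$; keep all other vertices. By Lemma~\ref{lem:perturb} the resulting polytope $Q$ has the same face lattice as $P$, via the evident bijection of vertices. In $P$ the $2m+2$ points of $W$ lie in a $2m$-dimensional space, so they are affinely dependent. In $Q$ the corresponding points are $w'$ and the $2m+1$ points of $W\setminus\{w\}$. The latter are affinely independent and span the hyperplane $\mathbb R^{2m}\times\{0\}$, which does not contain $w'$. So all $2m+2$ points are affinely independent, and the bijection is not an isomorphism of oriented matroids.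
\end{proof}

\begin{thebibliography}{9}
\bibitem{EWN} \emph{Equidecomposable And Weakly Neighborly Polytopes},
\texttt{https://www.math.ucdavis.edu/\textasciitilde deloera/\allowbreak MISC/\allowbreak LA-BIBLIO/\allowbreak trunk/\allowbreak BayerMargaret/\allowbreak BayerEquidecomposable.pdf}.
\bibitem{Ziegler} Ziegler, \emph{Lectures on Polytopes}.
\end{thebibliography}

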